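\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The icosahedral group and a conjectured product formula\\ for $q,t$-Fu\ss--Catalan numbers}


\begin{abstract}
For a finite real reflection group $W$, the $q,t$-Fu\ss--Catalan number $\mathrm{Cat}^{(m)}(W;q,t)$ is a bigraded Hilbert series attached to the $m$-th power of the ideal generated by the alternating polynomials in two sets of variables. It was conjectured that at $t=q^{-1}$ this series equals $q^{-mN}\prod_i [d_i+mh]_q/[d_i]_q$. We show that this is false: for $W=H_3$ the formula holds for $m=1$ and fails for every $m\ge 2$. The reason is that among the alternating polynomials of lowest degree for $H_3$ are the six coefficients of a binary quintic, and these are algebraically independent, so that covariants of the binary quintic appear where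 the formula leaves no room for them. We also determine $\mathrm{Cat}^{(1)}(H_3;q,t)$, show that $\mathrm{Cat}^{(m)}(H_3;1,1)$ grows like $m^5$ and not like $m^3$, and deduce, by a monotonicity property for parabolic subgroups, that the formula fails for $H_4$ for all $m\ge 6738$.
\end{abstract}

\section{The question and the answer}

Let $V$ be a real vector space of dimension $\ell\ge1$ and let $W\subseteq O(V)$ be an irreducible finite reflection group acting essentially, that is, without nonzero fixed vectors. Let $d_1,\dots,d_\ell$ be its degrees, $h=\max_i d_i$, and $N$ the number of reflections. The group acts diagonally on pairs $(x,y)\in V\oplus V$ and hence on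
\[
S=\mathbb C[V\oplus V]=\mathbb C[x_1,\dots,x_\ell,y_1,\dots,y_\ell]
\]
by $(wF)(x,y)=F(w^{-1}x,w^{-1}y)$. This ring is bigraded by $x$-degree and $y$-degree, and $W$ preserves the bigrading. A polynomial $F\in S$ is \emph{alternating} if $wF=\det(w)F$ for all $w\in W$. Let $\mathcal A\subset S$ be the ideal generated by the alternating polynomials and $\mathcal I\subset S$ the ideal generated by the invariant polynomials without constant term; put $\mathcal A^0=S$. With $\varepsilon=\det$ the sign character, the generalized diagonal coinvariants are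
\[
DR^{(m)}(W)=\mathcal A^{m-1}/\mathcal I\mathcal A^{m-1}\otimes\varepsilon^{\otimes(m-1)}\qquad(m\ge1),
\]
with the bigrading inherited from $S$ and no degree shift. The \emph{$q,t$-Fu\ss--Catalan number} $\mathrm{Cat}^{(m)}(W;q,t)$ is the bigraded Hilbert series of the $\varepsilon$-isotypic part of $DR^{(m)}(W)$; here $q$ records $x$-degree and $t$ records $y$-degree. Equivalently, it is the Hilbert series of the part of $\mathcal A^{m-1}/\mathcal I\mathcal A^{m-1}$ on which $W$ acts by $\varepsilon^m$. In type $A_{n-1}$ it is Haiman's $\mathrm{Cat}^{(m)}_n(q,t)$. We write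
\[
[n]_q=1+q+\dots+q^{n-1},\qquad [n]_{q,t}=q^{n-1}+q^{n-2}t+\dots+t^{n-1}.
\]

\begin{conjecture}[\cite{FupCatalan}]
Let $W$ be as above and $m\ge1$. Then
\begin{equation}\label{eq:conj}
\mathrm{Cat}^{(m)}(W;q,q^{-1})=q^{-mN}\prod_{i=1}^{\ell}\frac{[d_i+mh]_q}{[d_i]_q}.
\end{equation}
\end{conjecture}

\begin{example}\label{ex:rankone}
Let $\ell=1$, $W=\{\pm1\}$. The alternating polynomials are the odd polynomials in $x,y$, so $\mathcal A=(x,y)$, while $\mathcal I=(x^2,xy,y^2)=\mathcal A^2$. Hence $\mathcal A^{m-1}/\mathcal I\mathcal A^{m-1}=\mathcal A^{m-1}/\mathcal A^{m+1}$, and its part of parity $m$ is the space of forms of degree $m$ in $x,y$. So $\mathrm{Cat}^{(m)}(W;q,t)=[m+1]_{q,t}$. As $d_1=h=2$ and $N=1$, the right side of \eqref{eq:conj} is $q^{-m}[2m+2]_q/[2]_q=q^{-m}(1+q^2+\dots+q^{2m})$, which is $[m+1]_{q,q^{-1}}$.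
\end{example}

For the dihedral groups $I_2(k)$ it is known that $\mathrm{Cat}^{(m)}(W;q,t)=\sum_{j=0}^m q^{m-j}t^{m-j}[jk+1]_{q,t}$ and that \eqref{eq:conj} holds. In general, however, \eqref{eq:conj} is false.

\begin{theorem}\label{thm:main}
For $W=H_3$ and every $m\ge2$, equation \eqref{eq:conj} is false.
\end{theorem}

\begin{theorem}\label{thm:mone}
$\mathrm{Cat}^{(1)}(H_3;q,t)=[16]_{q,t}+qt\,[10]_{q,t}+qt\,[6]_{q,t}$, and \eqref{eq:conj} holds for $W=H_3$, $m=1$. Hence for $H_3$ it holds if and only if $m=1$.
\end{theorem}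

\begin{theorem}\label{thm:growth}
For all $m\ge1$ one has $\mathrm{Cat}^{(m)}(H_3;1,1)\ge\binom{m+5}{5}$. For large $m$ the left side is a polynomial in $m$ of degree exactly $5$, whereas \eqref{eq:conj} predicts a polynomial of degree $3$.
\end{theorem}

A \emph{parabolic subgroup} of $W$ is the stabilizer $W'$ of a point of $V$. We regard it as a reflection group acting essentially on the orthogonal complement of $V^{W'}$. It need not be irreducible, and it may be trivial (with complement $0$ and $S=\mathbb C$), but the definition of $\mathrm{Cat}^{(m)}(W';q,t)$ applies unchanged.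

\begin{theorem}\label{thm:parabolic}
If $W'$ is a parabolic subgroup of $W$, then $\mathrm{Cat}^{(m)}(W;1,1)\ge\mathrm{Cat}^{(m)}(W';1,1)$ for all $m\ge1$. Consequently \eqref{eq:conj} fails for $W=H_4$ for all $m\ge 6738$, even at $q=1$.
\end{theorem}

We make no claim about the remaining types.

\medskip
\noindent\textbf{The idea.} We shall see (Lemma~\ref{lem:fiber}) that $\mathrm{Cat}^{(m)}(W;1,1)$ is the minimal number of generators of $\mathcal A^m$. Let $e$ be the lowest degree of a nonzero alternating polynomial, and suppose that there are $r$ algebraically independent alternating polynomials of degree $e$. Their $\binom{m+r-1}{r-1}$ monomials of degree $m$ are linearly independent and lie in degree $me$, the lowest degree of $\mathcal A^m$. So $\mathcal A^m$ needs at least $\binom{m+r-1}{r-1}$ generators. The right side of \eqref{eq:conj} at $q=1$, on the other hand, is $\prod_i(d_i+mh)/d_i$, a polynomial in $m$ of degree $\ell$. So \eqref{eq:conj} can hold for all $m$ only if $r\le\ell+1$, although there is room for $2\ell$ independent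 polynomials on $V\oplus V$. For $H_3$ we find $r=6$, while $\ell+1=4$. The six polynomials are the coefficients of a binary quintic, and the action of $SL_2$ on them detects the failure of \eqref{eq:conj} already at $m=2$, long before this count of dimensions does.

\section{Generators of powers of $\mathcal A$ and the action of $GL_2$}\label{sec:prelim}

In this section $W$ is any finite reflection group acting essentially, not necessarily irreducible and possibly trivial; we shall apply the results to parabolic subgroups as well. Let $\mathfrak m=(x_1,\dots,x_\ell,y_1,\dots,y_\ell)\subset S$, let $R=S^W$, let $R_+\subset R$ be the invariants without constant term, let $U\subset S$ be the space of alternating polynomials, and for $m\ge1$ let $U^m$ be the span of all products of $m$ elements of $U$. Note that $RU^m=U^m$. For an integer $k$ let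
\[
e_k=\frac1{|W|}\sum_{w\in W}\det(w)^k\,w ,
\]
the projection onto the $\varepsilon^k$-isotypic part. If $p$ is a product of $j$ alternating polynomials, then $w(gp)=\det(w)^j w(g)\,p$, so
\begin{equation}\label{eq:proj}
e_{k}(gp)=e_{k+j}(g)\,p=e_{k-j}(g)\,p\qquad(g\in S).
\end{equation}

The first lemma removes the quotient ring from the definition; the second identifies the result with a familiar object of commutative algebra.

\begin{lemma}\label{lem:U}
$\mathrm{Cat}^{(m)}(W;q,t)$ is the bigraded Hilbert series of $U^m/R_+U^m$.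
\end{lemma}

\begin{proof}
$\mathcal A^{m-1}$ is spanned by elements $gp$ with $g\in S$ and $p$ a product of $m-1$ alternating polynomials ($p=1$ if $m=1$). By \eqref{eq:proj}, $e_m(gp)=e_1(g)\,p$, so the $\varepsilon^m$-part of $\mathcal A^{m-1}$ is $U^m$. Further, $\mathcal I\mathcal A^{m-1}=R_+\mathcal A^{m-1}$, and $e_m(ra)=r\,e_m(a)$ for $r\in R_+$, so the $\varepsilon^m$-part of $\mathcal I\mathcal A^{m-1}$ is $R_+U^m$. Taking isotypic parts is exact, and the claim follows.
\end{proof}

\begin{lemma}\label{lem:fiber}
The natural map $U^m/R_+U^m\to\mathcal A^m/\mathfrak m\mathcal A^m$ is an isomorphism. Hence $\mathrm{Cat}^{(m)}(W;1,1)=\dim\mathcal A^m/\mathfrak m\mathcal A^m$ is the minimal number of generators of the ideal $\mathcal A^m$.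
\end{lemma}

\begin{proof}
The map is surjective because $\mathcal A^m=SU^m$ and $S=\mathbb C+\mathfrak m$. For injectivity let $u\in U^m\cap\mathfrak m\mathcal A^m$ and write $u=\sum g_ip_i$ with $g_i\in\mathfrak m$ and $p_i$ products of $m$ alternating polynomials. By \eqref{eq:proj}, $u=e_mu=\sum e_0(g_i)\,p_i$, and $e_0(g_i)\in R_+$. So $u\in R_+U^m$. The last statement is Lemma~\ref{lem:U} together with the graded Nakayama lemma.
\end{proof}

\noindent\textbf{The action of $GL_2$.} Regard $(x,y)$ as an $\ell\times2$ matrix and let $g\in GL_2(\mathbb C)$ act on $S$ by $(g\cdot F)(x,y)=F((x,y)g)$. This commutes with $W$, and $\mathrm{diag}(q,t)$ multiplies a polynomial of bidegree $(i,j)$ by $q^it^j$. Therefore $U^m$, $R_+U^m$ and their quotient are $GL_2$-modules. The quotient is finite-dimensional: $S$ is a finite module over the noetherian ring $R$, hence so is its submodule $U^m$, and $R/R_+=\mathbb C$. Its character is $\mathrm{Cat}^{(m)}(W;q,t)$, and so \emph{$\mathrm{Cat}^{(m)}(W;q,q^{-1})$ is the character of the $SL_2$-module $U^m/R_+U^m$}.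 A bihomogeneous element of bidegree $(i,j)$ has weight $i-j$. A highest weight vector is a nonzero bihomogeneous element killed by
\[
E=\sum_i x_i\,\partial_{y_i}.
\]

Let $V_k$ be the irreducible $SL_2$-module of dimension $k+1$, with character $\chi_k=q^k+q^{k-2}+\dots+q^{-k}$. Since $(1-q^2)\chi_j=q^{-j}-q^{j+2}$, for every finite-dimensional $SL_2$-module and every $k\ge0$
\begin{equation}\label{eq:mult}
\text{the multiplicity of $V_k$ is the coefficient of $q^{-k}$ in $(1-q^2)\cdot(\text{character})$.}
\end{equation}
Our strategy is to exhibit a $V_k$ in $U^m/R_+U^m$ for which the coefficient of $q^{-k}$ in $(1-q^2)$ times the right side of \eqref{eq:conj} is $0$.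

\section{A binary quintic of alternating polynomials}\label{sec:quintic}

From here through Section~\ref{sec:growth}, $W=H_3$ is the full symmetry group of a regular icosahedron in $V=\mathbb R^3$. We use the standard facts that its degrees are $2,6,10$, that $h=10$ and $N=15$, that $-1\in W$ (and $\det(-1)=-1$), and that all reflections of $W$ are conjugate.

\subsection{The sextic invariant}
Let $X,Y,Z$ be coordinates on $V$. Take as vertices of the icosahedron $\pm(0,0,1)$ and $\pm\frac1{\sqrt5}(2\cos\theta_j,2\sin\theta_j,1)$ with $\theta_j=2\pi j/5$, $0\le j\le4$. Write $\mathrm i=\sqrt{-1}$. On the complexification $V_{\mathbb C}$ use the coordinates $(a,b,Z)$ with $a=X+\mathrm iY$, $b=X-\mathrm iY$, so that $X^2+Y^2+Z^2=ab+Z^2$. Let $\zeta=e^{2\pi \mathrm i/5}$ and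
\begin{equation}\label{eq:f}
f=Z\prod_{j=0}^4\bigl(Z+a\zeta^{-j}+b\zeta^{j}\bigr)=Z^6-5abZ^4+5a^2b^2Z^2+Z(a^5+b^5).
\end{equation}
To check the expansion, put $A=a\zeta^{-j}$, $B=b\zeta^j$, so $AB=ab$ and $A^5+B^5=a^5+b^5$. The identity $A^5+B^5=(A+B)^5-5AB(A+B)^3+5A^2B^2(A+B)$ says that $Z=-(A+B)$ is a root of the monic polynomial $Z^5-5abZ^3+5a^2b^2Z+a^5+b^5$. For generic $a,b$ this gives five distinct roots, hence the factorization.

\begin{lemma}\label{lem:f}
$f$ is a $W$-invariant polynomial, and $f_2=X^2+Y^2+Z^2$ and $f_6=f$ may be taken as the basic invariants of degrees $2$ and $6$.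
\end{lemma}

\begin{proof}
Since $a\zeta^{-j}+b\zeta^j=2(X\cos\theta_j+Y\sin\theta_j)$, up to a scalar $f$ is the product of the six linear forms $v\mapsto v\cdot p$, one vertex $p$ from each antipodal pair. The group permutes these forms up to signs, so $f\circ w=\chi(w)f$ for a character $\chi:W\to\{\pm1\}$. The reflection in the plane $Y=0$ belongs to $W$ and fixes $(0,0,1)$, where $f=1$; so $\chi$ is $1$ on it. As all reflections are conjugate and generate $W$, $\chi=1$. Finally, $f$ is not a multiple of $f_2^3=(ab+Z^2)^3$, since it contains the monomial $Za^5$.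
\end{proof}

\subsection{The quintic}
An obvious way to make an alternating function of two vectors $x,y$ in a three-dimensional space is $\det(x,y,G)$, where $G$ is a $W$-equivariant vector-valued function of $x,y$. Gradients of invariants, evaluated at $\alpha x+\beta y$, are equivariant. The gradient of $f_2$ is useless, as it gives a multiple of $\alpha x+\beta y$ and a vanishing determinant. The first useful one is the gradient of $f$. For $(x,y)\in V_{\mathbb C}^2$ define
\begin{equation}\label{eq:Phi}
\Phi(x,y)(\alpha,\beta)=\det\bigl(x,y,\nabla f(\alpha x+\beta y)\bigr)=df_{\alpha x+\beta y}(x\times y)=\sum_{i=0}^5\binom5i c_i\,\alpha^{5-i}\beta^i,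
\end{equation}
a binary quintic in $(\alpha,\beta)$ whose coefficients $c_i\in S$ have bidegree $(6-i,1+i)$. Since $\nabla f(wv)=w\nabla f(v)$ for $w\in W$, every $c_i$ is alternating. From $\det(x',y',\cdot)=\det(g)\det(x,y,\cdot)$ for $(x',y')=(x,y)g$ we get
\begin{equation}\label{eq:equiv}
\Phi\bigl((x,y)g\bigr)(\alpha,\beta)=\det(g)\,\Phi(x,y)\bigl(g(\alpha,\beta)^T\bigr)\qquad(g\in GL_2(\mathbb C)).
\end{equation}
Hence the span $P=\langle c_0,\dots,c_5\rangle\subset U$ is a $GL_2$-submodule.

\begin{lemma}\label{lem:indep}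
The polynomials $c_0,\dots,c_5$ are algebraically independent, and $P\cong V_5$ as an $SL_2$-module.
\end{lemma}

\begin{proof}
By the Jacobian criterion it suffices to find a point of $V_{\mathbb C}^2$ at which the differential of $(x,y)\mapsto\Phi(x,y)$, a map from a six-dimensional space to the six-dimensional space of binary quintics, is onto. In coordinates $(a,b,Z)$ take
\[
x_0=(1,0,0),\qquad y_0=(0,1,0),\qquad e_Z=(0,0,1).
\]
In coordinates $(X,Y,Z)$ these are $x_0=(\frac12,-\frac{\mathrm i}2,0)$, $y_0=(\frac12,\frac{\mathrm i}2,0)$, $e_Z=(0,0,1)$. Computing cross products there and converting back to $(a,b,Z)$, we get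
\[
x_0\times y_0=\tfrac{\mathrm i}2\,e_Z,\qquad e_Z\times y_0=(0,-\mathrm i,0),\qquad x_0\times e_Z=(-\mathrm i,0,0).
\]
From \eqref{eq:f}, on the plane $Z=0$,
\begin{equation}\label{eq:partials}
f_Z=a^5+b^5,\qquad f_a=f_b=0,\qquad f_{ZZ}=10a^2b^2 .
\end{equation}
As $\alpha x_0+\beta y_0=(\alpha,\beta,0)$, we have $\Phi(x_0,y_0)=\frac{\mathrm i}2(\alpha^5+\beta^5)$. We compute derivatives in six directions.

\emph{Directions within the plane $Z=0$.} These are $(x_0,y_0)\xi$ with $\xi\in\mathfrak{gl}_2$. Differentiating \eqref{eq:equiv} at $g=1$ in the directions $\xi=E_{11},E_{22},E_{12},E_{21}$ (matrix units) gives, up to the common factor $\frac{\mathrm i}2$,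
\[
6\alpha^5+\beta^5,\qquad \alpha^5+6\beta^5,\qquad 5\alpha^4\beta,\qquad 5\alpha\beta^4 .
\]
Their span contains $\alpha^5,\beta^5,\alpha^4\beta,\alpha\beta^4$.

\emph{Directions out of the plane.} Replace $x_0$ by $x_0+se_Z$. Then $\alpha x+\beta y=(\alpha,\beta,s\alpha)$ and $x\times y=\frac{\mathrm i}2e_Z+s(0,-\mathrm i,0)$, so
\[
\Phi(x_0+se_Z,y_0)=\tfrac{\mathrm i}2 f_Z(\alpha,\beta,s\alpha)-\mathrm is\,f_b(\alpha,\beta,s\alpha).
\]
By \eqref{eq:partials} the derivative at $s=0$ is $\frac{\mathrm i}2\alpha f_{ZZ}(\alpha,\beta,0)=\frac{\mathrm i}2\cdot10\,\alpha^3\beta^2$. In the same way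
\[
\Phi(x_0,y_0+se_Z)=\tfrac{\mathrm i}2 f_Z(\alpha,\beta,s\beta)-\mathrm is\,f_a(\alpha,\beta,s\beta)
\]
has derivative $\frac{\mathrm i}2\beta f_{ZZ}(\alpha,\beta,0)=\frac{\mathrm i}2\cdot10\,\alpha^2\beta^3$ at $s=0$.

All six monomials are in the image, so the differential is onto. In particular $\dim P=6$; the weights of $c_0,\dots,c_5$ are $5,3,1,-1,-3,-5$, so $P$ has character $\chi_5$.
\end{proof}

\subsection{There is nothing below}
Independence alone does not show that products of the $c_i$ survive in $U^m/R_+U^m$. They do because the $c_i$, of total degree $7$, are of lowest possible degree.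

\begin{lemma}\label{lem:seven}
There is no nonzero alternating polynomial of total degree less than $7$.
\end{lemma}

\begin{proof}
The homogeneous components of an alternating polynomial are alternating, so we consider a homogeneous alternating $F$ of degree $d\le6$. Since $-1\in W$ has determinant $-1$, $d$ is odd, so $d\le5$. The polynomial $F$ is invariant under the rotation group $W^+=W\cap SO_3$. We show first that $F$ is invariant under all of $SO_3$.

Let $H_l$ be the irreducible $SO_3$-module of harmonic polynomials of degree $l$ on $V$. The polynomials of degree $d$ on $V\oplus V$ form a quotient of a sum of copies of $V_{\mathbb C}^{\otimes d}$. Since $V_{\mathbb C}\cong H_1$ and $H_1\otimes H_l\cong H_{l-1}\oplus H_l\oplus H_{l+1}$ for $l\ge1$, all constituents are among $H_0,\dots,H_d$. Which of them have $W^+$-invariants? The $W^+$-invariant polynomials on $V$ are sums of invariant and alternating ones, so $\mathbb C[V]^{W^+}=\mathbb C[V]^W\oplus\Delta\,\mathbb C[V]^W$, where $\Delta$ is the product of the $15$ root forms. Together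 with $\mathbb C[V]=\mathbb C[f_2]\otimes\bigoplus_lH_l$ this gives
\[
\sum_l\dim H_l^{W^+}\,t^l=(1-t^2)\,\frac{1+t^{15}}{(1-t^2)(1-t^6)(1-t^{10})}=\frac{1+t^{15}}{(1-t^6)(1-t^{10})} .
\]
So $H_l^{W^+}=0$ for $1\le l\le5$, and $F$ lies in the $SO_3$-trivial part.

Now let $x,y\in V$ be real vectors. The rotation by $\pi$ about an axis orthogonal to both sends $(x,y)$ to $(-x,-y)$. Hence $F(x,y)=F(-x,-y)=-F(x,y)$, because $d$ is odd. So $F$ vanishes on $V\oplus V$, and $F=0$.
\end{proof}

\begin{proposition}\label{prop:embed}
For every $m\ge1$, multiplication embeds $\mathrm{Sym}^m(P)\cong\mathrm{Sym}^m(V_5)$ as an $SL_2$-submodule of $U^m/R_+U^m$.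
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:seven}, $U^m$ is zero in degrees below $7m$, so $R_+U^m$ is zero in degree $7m$. By Lemma~\ref{lem:indep}, the products of $m$ elements of $P$ span a copy of $\mathrm{Sym}^m(P)$ in the degree $7m$ part of $U^m$.
\end{proof}

\begin{remark}
In rank three, a basic invariant of degree $d>2$ gives in this way a binary form of degree $d-1$, with $d$ coefficients in total degree $d+1$. For $A_3$ and $B_3$, with degrees $2,3,4$ and $2,4,6$, the second degree gives three, respectively four, polynomials, so that products of these alone give at most cubic growth, and no contradiction. For $B_3$ the invariant of degree $6$ also gives a quintic, but in degree $7$, whereas $f_4=\sum X_i^4$ already gives nonzero alternating polynomials in degree $5$. The argument of Proposition~\ref{prop:embed} then no longer applies.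
\end{remark}

\section{The case $m=2$ by hand}\label{sec:two}

We can now disprove \eqref{eq:conj}. Consider
\[
\tau=c_0c_4-4c_1c_3+3c_2^2\in U^2,
\]
of bidegree $(8,6)$. It is nonzero by Lemma~\ref{lem:indep}, and nonzero in $U^2/R_+U^2$ by Proposition~\ref{prop:embed}. Taking $g=\left(\begin{smallmatrix}1&s\\0&1\end{smallmatrix}\right)$ in \eqref{eq:equiv} and differentiating at $s=0$ shows that applying $E$ to the coefficients of $\Phi$ gives the form $\beta\,\partial_\alpha\Phi$. Comparing coefficients, $E c_{0}=0$ and $E c_{i+1}=(i+1)\,c_i$ for $0\le i\le4$. Hence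
\[
E\tau=4c_0c_3-4(c_0c_3+3c_1c_2)+12\,c_1c_2=0,
\]
so $\tau$ is a highest weight vector of weight $2$: the module $V_2$ occurs in $U^2/R_+U^2$, in bidegrees $(8,6),(7,7),(6,8)$.

On the other side, write $Q=q^2$. For $H_3$ the right side of \eqref{eq:conj} is
\begin{equation}\label{eq:Pi}
\Pi_m(q)=q^{-15m}\,\frac{(1-Q^{5m+1})(1-Q^{5m+3})(1-Q^{5m+5})}{(1-Q)(1-Q^3)(1-Q^5)} .
\end{equation}
If $\Pi_2(q)$ were the character of $U^2/R_+U^2$, then by \eqref{eq:mult} the multiplicity of $V_2$ would be the coefficient of $Q^{14}$ in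
\[
\frac{(1-Q^{11})(1-Q^{13})(1-Q^{15})}{(1-Q^3)(1-Q^5)} .
\]
Now $14=3\cdot3+5$ is the only way to write $14$ as $3i+5j$ with $i,j\ge0$, there is exactly one way for $14-11=3$, and none for $14-13=1$. So the coefficient is $1-1-0=0$, and \eqref{eq:conj} fails for $m=2$.

\section{All $m\ge2$}\label{sec:all}

For general $m$ we need a weight $k$ for which $V_k$ occurs in $\mathrm{Sym}^m(V_5)$ while the prediction is $0$. Highest weight vectors in $\mathrm{Sym}(V_5)$ can be multiplied, so finitely many of them suffice for the left side; the right side is a counting problem with period $15$.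

\subsection{Modules that occur}

\begin{proposition}\label{prop:occur}
For every $m\ge2$ the module $V_k$ occurs in $U^m/R_+U^m$, where
\[
k=2\ \text{ if } m\equiv2\ (4),\qquad k=4\ \text{ if } m\equiv0\ (4),\qquad k=3\ \text{ if } m \text{ is odd}.
\]
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:embed} it suffices to find $V_k$ in $\mathrm{Sym}^m(V_5)$. A basis of $\mathrm{Sym}^m(V_5)$ is given by the multisets of $m$ integers from $\{0,\dots,5\}$, where a multiset with sum $j$ has weight $2j-5m$. So the weight space of weight $2j-5m$ has dimension $n_m(j)$, the number of partitions of $j$ with at most $m$ parts, each at most $5$. By \eqref{eq:mult}, the multiplicity of $V_k$ in $\mathrm{Sym}^m(V_5)$ is $n_m(j)-n_m(j-1)$ with $j=(5m-k)/2$.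

\emph{$m=3$, $k=3$, $j=6$.} We have
\begin{align*}
n_3(6)&=|\{51,42,33,411,321,222\}|=6,\\
n_3(5)&=|\{5,41,32,311,221\}|=5,
\end{align*}
and the multiplicity is $1$.

\emph{$m=4$, $k=0$, $j=10$.} The partitions of $10$ and of $9$, sorted by largest part, are
\begin{align*}
10:&\quad 55,541,532,5311,5221;\ \ 442,4411,433,4321,4222;\ \ 3331,3322;\\
9:&\quad 54,531,522,5211;\ \ 441,432,4311,4221;\ \ 333,3321,3222 .
\end{align*}
So $n_4(10)-n_4(9)=12-11=1$.

\emph{$m=5$, $k=3$, $j=11$.} The partitions of $11$ are
\begin{gather*}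
551,542,5411,533,5321,53111,5222,52211;\\
443,4421,44111,4331,4322,43211,42221;\qquad 3332,33311,33221,32222,
\end{gather*}
$8+7+4=19$ in number, and those of $10$ are
\begin{gather*}
55,541,532,5311,5221,52111;\qquad 442,4411,433,4321,43111,4222,42211;\\
3331,3322,33211,32221;\qquad 22222,
\end{gather*}
$6+7+4+1=18$ in number. So $n_5(11)-n_5(10)=1$.

Hence there are nonzero highest weight vectors $\kappa\in\mathrm{Sym}^3(V_5)$ of weight $3$, $I\in\mathrm{Sym}^4(V_5)$ of weight $0$, and $\kappa'\in\mathrm{Sym}^5(V_5)$ of weight $3$; in $\mathrm{Sym}^2(V_5)$ we have $\tau$ of weight $2$ from Section~\ref{sec:two}. (In classical language these are leading coefficients of covariants of the binary quintic.) The operator $E$ acts on $\mathrm{Sym}(V_5)$ as a derivation and $\mathrm{Sym}(V_5)$ is a domain, so products of highest weight vectors are nonzero highest weight vectors, and weights add. The vectors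
\[
\begin{array}{c|cccc}
m\ge2 & m\equiv2\ (4) & m\equiv0\ (4) & m\equiv3\ (4) & m\equiv1\ (4)\\ \hline
\text{vector} & \tau I^{(m-2)/4} & \tau^2I^{(m-4)/4} & \kappa I^{(m-3)/4} & \kappa' I^{(m-5)/4}\\
\text{weight } k & 2&4&3&3
\end{array}
\]
prove the proposition. (For $m=1$ the last column would need a negative power of $I$; indeed $\mathrm{Sym}^1(V_5)=V_5$.)
\end{proof}

\subsection{Modules that are predicted}

For $k\ge0$ with $k\equiv m\pmod 2$ let $M_m(k)$ be the coefficient of $q^{-k}$ in $(1-q^2)\Pi_m(q)$. If \eqref{eq:conj} holds for $(H_3,m)$, then by \eqref{eq:mult} $M_m(k)$ is the multiplicity of $V_k$ in $U^m/R_+U^m$. For $n\in\mathbb Z$ put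
\[
p(n)=\#\{(i,j)\in\mathbb Z_{\ge0}^2:\ 3i+5j=n\}.
\]
By \eqref{eq:Pi}, with $n=(15m-k)/2$,
\begin{equation}\label{eq:M}
M_m(k)=p(n)-p(n-5m-1)-p(n-5m-3)-p(n-5m-5),
\end{equation}
since the products of two or three of the subtracted terms in the numerator have $Q$-exponent at least $10m+4>n$.

\begin{lemma}\label{lem:p}
Let $t\ge0$. For $0\le r\le14$ we have $p(15t+r)=t$ if $r\in\{1,2,4,7\}$ and $p(15t+r)=t+1$ otherwise. Moreover $p(15t-r)=t$ for $1\le r\le7$.
\end{lemma}

\begin{proof}
For $n\ge0$, the solutions of $3i+5j=n+15$ with $i\ge5$ correspond to the solutions of $3i+5j=n$. There is exactly one more: among $i=0,\dots,4$ exactly one satisfies $3i\equiv n\pmod 5$, and then $3i\le12<n+15$. So $p(n+15)=p(n)+1$. For $0\le r\le14$ there is at most one solution, and there is none exactly for $r=1,2,4,7$. This proves the first statement. The second follows for $t\ge1$ by writing $15t-r=15(t-1)+(15-r)$ with $8\le15-r\le14$; for $t=0$ the argument is negative and $p=0$.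
\end{proof}

\begin{proposition}\label{prop:zero}
$M_m(2)=M_m(4)=0$ for every even $m\ge2$, and $M_m(3)=0$ for every odd $m\ge1$.
\end{proposition}

\begin{proof}
In each case we list the arguments of the three subtracted terms in \eqref{eq:M}, their values by Lemma~\ref{lem:p}, and the sum of the values, according to the residue of $s$ modulo $3$. The sum is to be compared with $p(n)$.

\emph{$m=2s$, $k=2$.} Here $n=15s-1$ and $p(n)=s$.
\[
\begin{array}{l|lll|lll|l}
s & \multicolumn{3}{c|}{5s-2,\ 5s-4,\ 5s-6} & \multicolumn{3}{c|}{\text{values}} & \text{sum}\\ \hline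
3t & 15t-2 & 15t-4 & 15t-6 & t & t & t & 3t=s\\
3t+1 & 15t+3 & 15t+1 & 15t-1 & t+1 & t & t & 3t+1=s\\
3t+2 & 15t+8 & 15t+6 & 15t+4 & t+1 & t+1 & t & 3t+2=s
\end{array}
\]

\emph{$m=2s$, $k=4$.} Here $n=15s-2$ and $p(n)=s$.
\[
\begin{array}{l|lll|lll|l}
s & \multicolumn{3}{c|}{5s-3,\ 5s-5,\ 5s-7} & \multicolumn{3}{c|}{\text{values}} & \text{sum}\\ \hline
3t & 15t-3 & 15t-5 & 15t-7 & t & t & t & 3t=s\\
3t+1 & 15t+2 & 15t & 15t-2 & t & t+1 & t & 3t+1=s\\
3t+2 & 15t+7 & 15t+5 & 15t+3 & t & t+1 & t+1 & 3t+2=s
\end{array}
\]

\emph{$m=2s+1$, $k=3$.} Here $n=15s+6$ and $p(n)=s+1$.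
\[
\begin{array}{l|lll|lll|l}
s & \multicolumn{3}{c|}{5s,\ 5s-2,\ 5s-4} & \multicolumn{3}{c|}{\text{values}} & \text{sum}\\ \hline
3t & 15t & 15t-2 & 15t-4 & t+1 & t & t & 3t+1=s+1\\
3t+1 & 15t+5 & 15t+3 & 15t+1 & t+1 & t+1 & t & 3t+2=s+1\\
3t+2 & 15t+10 & 15t+8 & 15t+6 & t+1 & t+1 & t+1 & 3t+3=s+1
\end{array}
\]
In every line the sum equals $p(n)$, so $M_m(k)=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $m\ge2$ and let $k$ be as in Proposition~\ref{prop:occur}. Then $V_k$ occurs in $U^m/R_+U^m$ with multiplicity at least $1$. If \eqref{eq:conj} held, this multiplicity would be $M_m(k)$, which is $0$ by Proposition~\ref{prop:zero}.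
\end{proof}

\section{The case $m=1$}\label{sec:one}

We now determine the $GL_2$-module $U/R_+U$ for $H_3$ and prove Theorem~\ref{thm:mone}. For integers $a\ge b\ge0$ let $S_{(a,b)}$ be the irreducible $GL_2$-module whose highest weight vector has bidegree $(a,b)$; its character is $(qt)^b[a-b+1]_{q,t}$. Since $U$ is a direct sum of finite-dimensional polynomial $GL_2$-modules, which are completely reducible, every highest weight vector of $U/R_+U$ lifts to a highest weight vector of $U$ of the same bidegree. So we look for the highest weight vectors of $U$, modulo $R_+U$. Those of $y$-degree at least $2$ turn out to lie in $R_+U$, and $y$-degrees $0$ and $1$ can be treated explicitly.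

Let $f_2,f_6,f_{10}$ be basic invariants, $f_2(x)=x\cdot x$ and $f_6=f$; let $\Delta=\Delta(x)$ be the product of the $15$ root forms, and put
\[
g_d=\det\bigl(x,y,\nabla f_d(x)\bigr)\in U\quad\text{of bidegree }(d,1),\qquad d=6,10 .
\]
In particular $g_6=c_0$. Obviously $E\Delta=0$ and $Eg_d=\det(x,x,\nabla f_d(x))=0$.

\begin{lemma}\label{lem:b2}
Every highest weight vector of $U$ of bidegree $(a,b)$ with $b\ge2$ lies in $R_+U$.
\end{lemma}

\begin{proof}
By Cauchy's decomposition $S=\bigoplus_\lambda S_\lambda(V_{\mathbb C}^*)\otimes S_\lambda(\mathbb C^2)$, the highest weight vectors of $S$ of bidegree $(a,b)$, together with $0$, form an irreducible $GL_3$-module. Let $u=x\times y$. The polynomial $x_1^{a-b}u_3^b$ is killed by $E$ and hence generates this module. As $GL_3$ maps $x_1$ to combinations of the $x_i$, and $u_3$ to combinations of the minors $u_1,u_2,u_3$, the module is spanned by products of $a-b$ of the $x_i$ and $b$ of the $u_k$. Now expand $u_iu_j=\sum\epsilon_{ikl}\epsilon_{jmn}x_ky_lx_my_n$ by writing $\epsilon_{ikl}\epsilon_{jmn}$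 as the $3\times3$ determinant of Kronecker deltas with rows indexed by $i,k,l$ and columns by $j,m,n$. This gives
\begin{multline*}
u_iu_j=\delta_{ij}\bigl((x\cdot x)(y\cdot y)-(x\cdot y)^2\bigr)+(x_iy_j+y_ix_j)(x\cdot y)\\-x_ix_j\,(y\cdot y)-y_iy_j\,(x\cdot x).
\end{multline*}
So if $b\ge2$, a highest weight vector $F\in U$ of bidegree $(a,b)$ can be written $F=\sum_iq_is_i$ with $q_i\in\{x\cdot x,x\cdot y,y\cdot y\}\subset R_+$ and $s_i\in S$. Then $F=e_1F=\sum_iq_i\,e_1(s_i)\in R_+U$.
\end{proof}

\begin{lemma}\label{lem:b1}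
The space of elements of $U$ of $y$-degree $1$ is a free $\mathbb C[x]^W$-module with basis $g_6$, $g_{10}$ and $\psi=y\cdot(\nabla f_6\times\nabla f_{10})$, of bidegrees $(6,1)$, $(10,1)$ and $(14,1)$; the gradients are taken at $x$.
\end{lemma}

\begin{proof}
An element of $y$-degree $1$ has the form $y\cdot G(x)$, and it is alternating if and only if $G(wx)=\det(w)\,wG(x)$ for $w\in W$. The cross products of gradients have this property, because $(wv)\times(wv')=\det(w)\,w(v\times v')$. Let $J=\det(\nabla f_2,\nabla f_6,\nabla f_{10})$; it is a nonzero multiple of $\Delta$. For any $G$ as above, each $G\cdot\nabla f_d$ is an alternating polynomial on $V$, so $G\cdot\nabla f_d=Jr_d$ with $r_d\in\mathbb C[x]^W$. Expanding $G$ in the basis dual to the three gradients,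
\[
G=\frac1J\bigl((G\cdot\nabla f_2)\,\nabla f_6\times\nabla f_{10}+(G\cdot\nabla f_6)\,\nabla f_{10}\times\nabla f_2+(G\cdot\nabla f_{10})\,\nabla f_2\times\nabla f_6\bigr),
\]
so $G=r_2\nabla f_6\times\nabla f_{10}+r_6\nabla f_{10}\times\nabla f_2+r_{10}\nabla f_2\times\nabla f_6$. The three cross products are linearly independent over $\mathbb C(x)$ because $J\ne0$. Finally $\nabla f_2=2x$ and $y\cdot(x\times\nabla f_d)=-g_d$. (This is the case of $2$-forms in Solomon's theorem \cite{Solomon}, as $V\otimes\varepsilon\cong\wedge^2V^*$.)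
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:mone}]
By Lemma~\ref{lem:b2}, highest weight vectors of $U/R_+U$ occur only in bidegrees $(a,0)$ and $(a,1)$.

\emph{Bidegrees $(a,0)$.} The parts of $y$-degree $0$ of $U$ and of $R_+U$ are $\Delta\,\mathbb C[x]^W$ and $\Delta\,\mathbb C[x]^W_+$, where $\mathbb C[x]^W_+$ denotes the invariants without constant term. So the quotient is spanned by $\Delta$, and $\Delta\notin R_+U$.

\emph{Bidegrees $(a,1)$.} The polynomial $y\cdot\nabla\Delta(x)$ is alternating, of bidegree $(14,1)$. By Lemma~\ref{lem:b1} and by degrees, $y\cdot\nabla\Delta=c\,\psi+A\,g_6+B\,g_{10}$ with $c\in\mathbb C$ and invariants $A,B\in\mathbb C[x]^W$ homogeneous of degrees $8$ and $4$. Setting $y=x$ makes $g_6,g_{10}$ vanish and gives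
\[
15\Delta=c\;x\cdot(\nabla f_6\times\nabla f_{10})=\tfrac c2\,J ,
\]
so $c\ne0$. Therefore, modulo $R_+U$, the elements of $y$-degree $1$ are spanned by $g_6$, $g_{10}$ and $y\cdot\nabla\Delta$, in the three bidegrees $(6,1)$, $(10,1)$, $(14,1)$. The class of $y\cdot\nabla\Delta$ is not a highest weight vector, since $E(y\cdot\nabla\Delta)=x\cdot\nabla\Delta=15\Delta\notin R_+U$. The vectors $g_6$ and $g_{10}$ are killed by $E$, and they are not in $R_+U$: for $g_6$ because its degree $7$ is the lowest in $U$ (Lemma~\ref{lem:seven}); for $g_{10}$ because elements of $U$ of $y$-degree $0$ have degree at least $15$, so that the part of $R_+U$ of bidegree $(10,1)$ is contained in $\mathbb C[x]^Wg_6$ and, by Lemma~\ref{lem:b1}, does not contain $g_{10}$.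

So the highest weight vectors of $U/R_+U$ are, up to scalars, the classes of $\Delta$, $g_{10}$, $g_6$, and
\[
U/R_+U\cong S_{(15,0)}\oplus S_{(10,1)}\oplus S_{(6,1)} .
\]
By Lemma~\ref{lem:U} this proves the formula for $\mathrm{Cat}^{(1)}(H_3;q,t)$. At $t=q^{-1}$ it reads
\[
\chi_{15}+\chi_9+\chi_5=q^{-15}\bigl([16]_Q+Q^3[10]_Q+Q^5[6]_Q\bigr),\qquad Q=q^2 .
\]
On the other hand, by \eqref{eq:Pi},
\[
\Pi_1(q)=q^{-15}\frac{(1-Q^6)(1-Q^8)(1-Q^{10})}{(1-Q)(1-Q^3)(1-Q^5)}=q^{-15}(1+Q^3)(1+Q^5)[8]_Q .
\]
Here $(1+Q^8)[8]_Q=[16]_Q$ and $Q^3[8]_Q+Q^5[8]_Q=Q^3[10]_Q+Q^5[6]_Q$, both sides of the last equation being $(Q^3+\dots+Q^{12})+(Q^5+\dots+Q^{10})$. So the two expressions agree, and \eqref{eq:conj} holds for $m=1$. With Theorem~\ref{thm:main}, it holds for $H_3$ only for $m=1$.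
\end{proof}

\begin{remark}
This gives a second proof that \eqref{eq:conj} fails for $m=2$. An $SL_2$-stable complement of $R_+U$ in $U$ is isomorphic to $V_5\oplus V_9\oplus V_{15}$, and the products of two of its elements span $U^2$ modulo $R_+U^2$. So $U^2/R_+U^2$ is a quotient of $\mathrm{Sym}^2(V_5\oplus V_9\oplus V_{15})$. The latter does not contain $V_0$, since the three modules are pairwise non-isomorphic and the invariant bilinear form on each is skew. But $M_2(0)=p(15)-p(4)-p(2)-p(0)=2-0-0-1=1$; in full, \eqref{eq:M} gives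
\[
\Pi_2=\chi_{30}+\chi_{24}+\chi_{20}+\chi_{18}+\chi_{14}+\chi_{12}+\chi_{10}+\chi_6+\chi_0 .
\]
Thus for $m=2$ the true character contains $\chi_2$ and not $\chi_0$, and the predicted one contains $\chi_0$ and not $\chi_2$: as $SL_2$-characters, neither side dominates the other.
\end{remark}

\section{Growth in $m$}\label{sec:growth}

\begin{proof}[Proof of Theorem~\ref{thm:growth}]
By Proposition~\ref{prop:embed}, $\mathrm{Cat}^{(m)}(H_3;1,1)\ge\dim\mathrm{Sym}^m(V_5)=\binom{m+5}5$.

By Lemma~\ref{lem:fiber}, $m\mapsto\mathrm{Cat}^{(m)}(H_3;1,1)$ is, for $m\ge1$, the Hilbert function of the fiber cone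
\[
\mathcal F=\bigoplus_{m\ge0}\mathcal A^m/\mathfrak m\mathcal A^m ,
\]
a standard graded $\mathbb C$-algebra, whose dimension is called the analytic spread of $\mathcal A$ (see \cite[\S5.1]{HS}). With a new variable $z$ we have $\mathcal F=S[\mathcal Az]/\mathfrak mS[\mathcal Az]$, where the Rees algebra $S[\mathcal Az]\subset S[z]$ is a finitely generated domain with the same fraction field as $S[z]$, hence of dimension $7$. As $\mathfrak mS[\mathcal Az]$ is a nonzero proper ideal, $\dim\mathcal F\le6$. So the Hilbert function of $\mathcal F$ is eventually a polynomial of degree at most $5$, and by the lower bound its degree is exactly $5$.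

At $q=1$ the right side of \eqref{eq:conj} is
\[
\frac{(2+10m)(6+10m)(10+10m)}{2\cdot6\cdot10}=\tfrac13(m+1)(5m+1)(5m+3),
\]
of degree $3$.
\end{proof}

\begin{remark}
Explicitly, $\binom{m+5}5>\frac13(m+1)(5m+1)(5m+3)$ if and only if $(m+2)(m+3)(m+4)(m+5)>40(5m+1)(5m+3)$, that is, if and only if $m(m^3+14m^2-929m-646)>0$. For $m\ge25$ this holds, since $m^3+14m^2\ge39m^2\ge975m$ and $46m>646$. So for $m\ge25$ the conjecture for $H_3$ already fails at $q=1$.
\end{remark}

\section{Parabolic subgroups and $H_4$}\label{sec:parabolic}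

To carry the failure from $H_3$ to $H_4$ we compare the ideals $\mathcal A$ of a group $W$ and of a parabolic subgroup. Near a point with stabilizer $W'$ the two ideals agree, and the number of generators can only drop when we localize.

Let $W$ be as in Theorem~\ref{thm:parabolic}, let $W'$ be the stabilizer of $x_0\in V$, and put $v_0=(x_0,0)\in V\oplus V$, whose stabilizer is also $W'$. Let $\mathfrak n\subset S$ be the maximal ideal of $v_0$, let $O=S_{\mathfrak n}$, and let $\mathcal A'\subset S$ be the ideal generated by the $W'$-alternating polynomials in $S$.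

\begin{lemma}\label{lem:local}
$\mathcal AO=\mathcal A'O$.
\end{lemma}

\begin{proof}
A $W$-alternating polynomial is $W'$-alternating, so $\mathcal A\subseteq\mathcal A'$. For the other inclusion, take a $W'$-alternating $g$. Antisymmetrizing $g$ over $W$ produces a $W$-alternating polynomial, but with unwanted terms from $W\setminus W'$. We suppress these near $v_0$ by a cutoff factor.

By the Artin--Rees lemma there is $k\ge1$ with $\mathfrak n^k\cap\mathcal A'\subseteq\mathfrak n\mathcal A'$. By the Chinese remainder theorem there is $\eta_0\in S$ with $\eta_0(v_0)=1$ that vanishes to order at least $k$ at every point of $Wv_0\setminus\{v_0\}$. Since $W'$ fixes $v_0$ and permutes the other points of the orbit, $\eta=\prod_{w'\in W'}w'\eta_0$ has the same two properties and is $W'$-invariant. Consider the $W$-alternating polynomial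
\[
G=\sum_{w\in W}\det(w)\,w(\eta g)=|W'|\,\eta g+D,\qquad D=\sum_{w\in W\setminus W'}\det(w)\,w(\eta g);
\]
the terms with $w\in W'$ are all equal to $\eta g$ because $\eta$ is $W'$-invariant and $g$ is $W'$-alternating. For $w\notin W'$, the order of vanishing of $w(\eta g)$ at $v_0$ is that of $\eta g$ at $w^{-1}v_0\ne v_0$, which is at least $k$. So $D\in\mathfrak n^k$. Also $D=G-|W'|\eta g\in\mathcal A'$, hence $D\in\mathfrak n\mathcal A'$. As $\eta$ is a unit in $O$, we get $g\in\mathcal AO+\mathfrak n\mathcal A'O$. Such $g$ generate $\mathcal A'$, so $\mathcal A'O=\mathcal AO+\mathfrak n\mathcal A'O$, and Nakayama's lemma gives $\mathcal A'O=\mathcal AO$.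
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:parabolic}]
By Lemma~\ref{lem:fiber}, $\mathcal A^m$ is generated by $\mathrm{Cat}^{(m)}(W;1,1)$ elements. By Lemma~\ref{lem:local} they also generate $\mathcal A'^mO$, so
\[
\dim\mathcal A'^m/\mathfrak n\mathcal A'^m=\dim\mathcal A'^mO/\mathfrak n\mathcal A'^mO\le\mathrm{Cat}^{(m)}(W;1,1),
\]
where the first equality holds because a module killed by $\mathfrak n$ is unchanged by localization at $\mathfrak n$. It remains to compute the left side. Write $V=V'\oplus V^{W'}$ orthogonally, and correspondingly $S=S''\otimes T$ with $S''=\mathbb C[V'\oplus V']$ and $T=\mathbb C[V^{W'}\oplus V^{W'}]$. As $W'$ acts trivially on $T$, and $\det(w)$ is the same on $V'$ as on $V$ for $w\in W'$, the $W'$-alternating polynomials in $S$ are those in $S''$ tensored with $T$. So $\mathcal A'^m=\mathcal A''^m\otimes T$, where $\mathcal A''\subset S''$ is the ideal generated by the $W'$-alternating polynomials in $S''$. Since $x_0\in V^{W'}$, the point $v_0$ has zero component in $V'\oplus V'$. Hence $\mathfrak n=\mathfrak m''\otimes T+S''\otimes\mathfrak n_T$,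 with $\mathfrak m''$ the maximal ideal of the origin in $S''$ and $\mathfrak n_T$ a maximal ideal of $T$, and
\[
\mathcal A'^m/\mathfrak n\mathcal A'^m\cong\mathcal A''^m/\mathfrak m''\mathcal A''^m\otimes T/\mathfrak n_T\cong\mathcal A''^m/\mathfrak m''\mathcal A''^m .
\]
By Lemma~\ref{lem:fiber}, applied to $W'$ acting on $V'$, its dimension is $\mathrm{Cat}^{(m)}(W';1,1)$. This proves the inequality.

\emph{The group $H_4$.} In the Coxeter diagram of $H_4$, a path with one end edge labeled $5$, deleting the end node not on that edge leaves the diagram of $H_3$. So $H_3$ is a parabolic subgroup of $H_4$, and with Theorem~\ref{thm:growth} we get $\mathrm{Cat}^{(m)}(H_4;1,1)\ge\mathrm{Cat}^{(m)}(H_3;1,1)\ge\binom{m+5}5$. The degrees of $H_4$ are $2,12,20,30$ and $h=30$, so at $q=1$ the right side of \eqref{eq:conj} is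
\[
\frac{(30m+2)(30m+12)(30m+20)(30m+30)}{2\cdot12\cdot20\cdot30}=\tfrac14(15m+1)(5m+2)(3m+2)(m+1).
\]
This is smaller than $\binom{m+5}5$ if and only if
\[
(m+2)(m+3)(m+4)(m+5)>30(15m+1)(5m+2)(3m+2).
\]
The left side is $m^4+14m^3+71m^2+154m+120$ and the right side is $6750m^3+7650m^2+2280m+120$, so the condition is
\[
m\,(m^3-6736m^2-7579m-2126)>0 .
\]
For $m\ge6738$ we have $m^3-6736m^2\ge2m^2\ge13476\,m>7579m+2126$. So \eqref{eq:conj} fails for $H_4$ at $q=1$ for all $m\ge6738$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{FupCatalan} ``9.1t - Fup - Catalan Numbers'', \url{http://www.mathstat.dal.ca/%7Efaridi/research/inverse_systems/Stump-2010-q,t-Fuss-Catalan-numbers-for-finite-reflection-groups.pdf}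

\bibitem{HS} Huneke and Swanson, \emph{Integral Closure of Ideals, Rings, and Modules}.

\bibitem{Solomon} Solomon, Invariants of finite reflection groups, \emph{Nagoya Math. J.} \textbf{22} (1963).
\end{thebibliography}

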